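# The soluble graph of the Monster has diameter 5

## 1. Pairs of elements in $A_5$ and in $\mathrm{PSL}_2(7)$

Take the alternating group $A_5$. Join two nontrivial elements $x,y$ by an edge when $\langle x,y\rangle$ is soluble, that is, when $\langle x,y\rangle\neq A_5$. How far apart can two elements be?

The nontrivial elements are 15 double transpositions (each fixes one of the five points), 20 three-cycles (each fixes two points) and 24 five-cycles (these fix no point). Let $S_i\cong A_4$ be the stabilizer of the point $i$; it is soluble.

Suppose first that $u$ fixes $i$ and $v$ fixes $j$. If $i=j$, then $u,v\in S_i$, so they are equal or adjacent. If $i\ne j$, let $c$ be a three-cycle on the other three points. Then $c\in S_i\cap S_j$, so $c$ is equal or adjacent to each of $u$ and $v$, and the distance from $u$ to $v$ is at most 2.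

Now let $x$ be a five-cycle and $X=\langle x\rangle$. There are $24/4=6$ subgroups of order 5, so $|N(X)|=60/6=10$. This normalizer is dihedral, and its five involutions are the reflections of the pentagon that $x$ rotates. Each reflection fixes exactly one of the five points, and each point is fixed by exactly one reflection. So if $v$ fixes $j$, the reflection $t$ fixing $j$ gives a walk $x,t,v$, and again the distance is at most 2.

Finally take two five-cycles generating different subgroups, with normalizers $D\neq D'$ of order 10. The order of $D\cap D'$ is not divisible by 5, because $D$ has only one subgroup of order 5 and it determines $D$. So $|D\cap D'|\le2$. The 15 involutions of $A_5$ are conjugate, and the six dihedral groups contain five each, so every involution lies in exactly $6\cdot5/15=2$ of the six. Different involutions give different pairs $\{D,D'\}$, and there are $\binom62=15$ pairs. Hence every pair shares exactly one involution, and two five-cycles are at distance at most 2.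

So no two vertices are more than 2 apart. The value 2 occurs. To see this, let us find all soluble subgroups $H\le A_5$ that contain $X$. Recall that the Fitting subgroup $F=F(H)$ is the largest nilpotent normal subgroup, the direct product of the groups $O_p(H)$, and that $C_H(F)\le F$ when $H$ is soluble. If $5$ divides $|F|$, then $O_5(H)=X$ and $H\le N(X)$. If not, then $X$ acts nontrivially on some $O_p(H)$ with $p\in\{2,3\}$, and then on a vector space over $\mathbb F_p$ of dimension at most the exponent of $p$ in $60=2^2\cdot3\cdot5$, so at most 2 for $p=2$ and at most 1 for $p=3$. Neither $|GL_2(2)|=6$ nor $|GL_1(3)|=2$ is divisible by 5. So $H\le N(X)$, the neighbors of $x$ lie in a group of order 10, and a three-cycle is not adjacent to $x$. The graph of $A_5$ has diameter 2.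

Two features will return. Any two involutions are equal or adjacent, because they generate a group of order 2 or a dihedral group. And the neighbors of an element of prime order can be found by asking on which $p$-groups it can act.

Here is a second case, in which an element has no involution next to it. Let $G=\mathrm{PSL}_2(7)$, of order $168=2^3\cdot3\cdot7$, acting on the 8 points of the projective line over $\mathbb F_7$. The stabilizer of a point is the group of upper triangular matrices modulo $\pm1$, of order $7\cdot 6/2=21$. It is the normalizer $N(X)=7{:}3$ of a subgroup $X$ of order 7.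

Let $H$ be a soluble subgroup containing $X$. As before, either $H\le N(X)$, or $X$ acts nontrivially on a vector space $Q/\Phi(Q)$ with $Q=O_p(H)$, $p\in\{2,3\}$. For $p=3$ the dimension is at most 1, and 7 does not divide $|GL_1(3)|$. For $p=2$ the arithmetic does not help: 7 divides $|GL_3(2)|$, and 3 is the exponent of 2 in 168. Here we must look at the group itself. The space must have order 8, so $Q$ would be elementary abelian and a full Sylow 2-subgroup. But $G\cong GL_3(2)$ has as Sylow 2-subgroup the unitriangular matrices, which do not commute. So $H\le N(X)$ after all.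

Hence the neighbors of a generator $x$ of $X$ all lie in a group of odd order 21, and no involution is adjacent to $x$. An element $a\in N(X)$ of order 3 is conjugate to the image of a diagonal matrix and fixes exactly two points. Every subgroup of order 3 is then a two-point stabilizer, so there are $\binom82=28$ of them, $|N(\langle a\rangle)|=168/28=6$, and some involution $t$ normalizes $\langle a\rangle$. So
$$x,\ a,\ t,\ t^g,\ a^g,\ x^g\qquad(x^g=g^{-1}xg)$$
is a walk of length 5 from $x$ to $x^g$, up to a repetition if $t=t^g$. This walk is far from shortest. If $X^g\ne X$, then $N(X)\cap N(X^g)$ is a two-point stabilizer, of order 3, and its nontrivial elements are adjacent to both $x$ and $x^g$. The distance is 2.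

So there is a natural walk of length 5, and in a small group there are shortcuts. Is there a group in which, for some pair, all the shortcuts disappear?

## 2. The soluble graph and the number 5

**Definition.** Let $G$ be a finite insoluble group. Its soluble radical $R(G)$ is its largest soluble normal subgroup. The soluble graph $\Gamma_{\mathcal S}(G)$ has vertex set $G\setminus R(G)$, and distinct vertices $x,y$ are adjacent, $x\sim y$, if and only if $\langle x,y\rangle$ is soluble. Its diameter is written $d_{\mathcal S}(G)$.

For example $R(A_5)=1$, and we saw $d_{\mathcal S}(A_5)=2$. For $G=SL_2(5)$ the radical is $\{\pm1\}$, since $G/\{\pm 1\}\cong A_5$ is simple and insoluble.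

It is known that $\Gamma_{\mathcal S}(G)$ is always connected and that $d_{\mathcal S}(G)\le5$. We take this as given. The problem, from "The soluble graph of a finite group" (http://igtc14.iust.ac.ir/UPL/keyspeakers/burness_talk.pdf), is whether some finite group has $d_{\mathcal S}(G)=5$. The answer is yes. Let $M$ be the Monster sporadic simple group.

**Theorem A.** $d_{\mathcal S}(M)=5$. If $x\in M$ has order $59$, then $d(x,x^g)=5$ for some $g\in M$. In fact this holds for all but a proportion less than $2\cdot10^{-6}$ of the elements $g\in M$.

**Theorem B.**
1. If $G$ is a finite group with $G/R(G)\cong M$, then $d_{\mathcal S}(G)=5$. So infinitely many finite groups attain the bound, for example $M\times S$ with $S$ any finite soluble group.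
2. In Theorem A the exceptional proportion of $g$ is less than $10^{-21}$, while $d(x,x^g)\le 5$ for all $g$.
3. If $x\in M$ has order $59$ and $d(x,v)=5$, then $\langle v,t\rangle$ is insoluble for every involution $t\in M$. In particular $v$ has odd order and $|N_M(\langle v\rangle)|$ is odd.

Here $d(\cdot,\cdot)$ is the distance in $\Gamma_{\mathcal S}(M)$, whose vertex set is $M^\#=M\setminus\{1\}$ because $R(M)=1$. Write $B_k(x)$ for the set of vertices at distance at most $k$ from $x$. For any group $H$ put $H^\#=H\setminus\{1\}$.

The plan rests on one equivalence. A path of length at most 4 from $x$ to $y$ has a vertex at distance at most 2 from both ends, so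
$$d(x,y)\ge5\iff B_2(x)\cap B_2(y)=\emptyset .\tag{1}$$
Conjugation by $g$ is an automorphism of the graph, so $B_2(x^g)=B_2(x)^g$. If $B_2(x)$ is very small compared with the conjugacy classes of $M$, then a random conjugate of $B_2(x)$ should miss $B_2(x)$. For $|x|=59$ we shall show $|B_2(x)|<10^7$, while each conjugacy class that matters has more than $9.7\cdot10^{19}$ elements. The work lies in bounding $B_2(x)$: we must know all soluble subgroups of $M$ that contain an element of order 59, and then all those that contain an element of order 29.

## 3. What we need to know about the Monster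

The following facts are taken from the ATLAS of Finite Groups (Conway, Curtis, Norton, Parker, Wilson, 1985). In the notation, $A.B$ is a group with normal subgroup $A$ and quotient $B$, and $A{:}B$ is a split one.

* (F1) $|M|=2^{46}3^{20}5^{9}7^{6}11^{2}13^{3}\cdot17\cdot19\cdot23\cdot29\cdot31\cdot41\cdot47\cdot59\cdot71\approx 8.08\cdot 10^{53}$.
* (F2) $M$ has exactly two classes of elements of order $59$, with centralizers of order $59$. It has exactly one class of elements of order $29$, with centralizer of order $87$.
* (F3) $M$ has two classes of involutions, 2A and 2B, with centralizers $2.B$ ($B$ the Baby Monster) and $2^{1+24}_+.\mathrm{Co}_1$. Elements of order 3 have centralizers $3.\mathrm{Fi}_{24}'$, $3^{1+12}.2\mathrm{Suz}$, $3\times\mathrm{Th}$. Elements of order 7 have centralizers $7\times\mathrm{He}$, $7^{1+4}.2A_7$.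
* (F4) $M$ has an irreducible character $\chi$ with $\chi(1)=196883$ and $\chi(2A)=4371$.

Among the centralizers in (F2) and (F3) the largest is $2.B$, of order about $8.31\cdot10^{33}$. Hence every conjugacy class of elements of order $2,3,7,29$ or $59$ has size at least
$$|M:2.B|=97239461142009186000>9.7\cdot10^{19}.\tag{2}$$

The group $E=2^{1+24}_+$ is extraspecial: its center has order 2, $E/Z(E)$ is elementary abelian of rank 24, and commutation gives a nondegenerate alternating form on $E/Z(E)$ with values in $Z(E)$. The smallest example of an extraspecial 2-group is the dihedral group $D_8=2^{1+2}_+$. The image in $E/Z(E)$ of an abelian subgroup is totally isotropic, so has rank at most 12. Therefore abelian subgroups of $E$ have order at most $2^{13}$ (and those of $D_8$ have order at most $2^{1+1}$).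

**Normalizers of subgroups of order 59.** The purpose is to find the group that will turn out to be $B_1(x)\cup\{1\}$. Let $|X|=59$. By (F1), $X$ is a Sylow subgroup, and $C_M(X)=X$ by (F2). So $N_M(X)/X$ embeds in $\mathrm{Aut}(X)$, which acts regularly on $X^\#$; thus $N_M(X)/X$ acts semiregularly on the 58 elements of $X^\#$. Every element of order 59 is conjugate into $X$ by Sylow's theorem. If $x,x^g\in X^\#$, then $X^g=\langle x^g\rangle=X$, so elements of $X^\#$ conjugate in $M$ are conjugate in $N_M(X)$. As there are two classes, $N_M(X)$ has two orbits on $X^\#$, each of size 29. So $|N_M(X)/X|=29$ and $N_M(X)=59{:}29$ is a Frobenius group of order $1711$. Its nontrivial elements have order 59 or 29. It has exactly 59 subgroups of order 29, and any two distinct ones generate a subgroup whose order is divisible by 29, exceeds 29 and divides $29\cdot59$, hence all of $N_M(X)$; in particular they generate a subgroup containing $X$.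

**Normalizers of subgroups of order 29.** The purpose is the same, one step further from $x$. Let $|P|=29$. Then $P$ is a Sylow subgroup, $|C_M(P)|=87$, and $N_M(P)/C_M(P)$ embeds in the cyclic group $\mathrm{Aut}(P)$ of order 28. There is one class of elements of order 29, so by the same argument $N_M(P)$ is transitive on the 28 elements of $P^\#$, and the quotient is cyclic of order 28. Thus
$$|N_M(P)|=87\cdot28=2436=2^2\cdot3\cdot7\cdot29 .$$
The group $C_M(P)$ has the central subgroup $P$ with quotient of order 3, so it is abelian. Hence $N_M(P)$ is soluble, and it has even order.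

## 4. The primes on which 59 and 29 can act

Write $v_p$ for the exponent of $p$ in $|M|$ and $\operatorname{ord}_r(p)$ for the multiplicative order of $p$ modulo $r$. The first lemma extracts the method used for $A_5$.

**Lemma 1.** Let $H\le M$ be soluble, let $Y\le H$ have order $r\in\{29,59\}$ and let $F=F(H)$. If $r$ divides $|F|$, then $Y=O_r(H)$ and $H\le N_M(Y)$. If not, then for some prime $p\ne r$ the group $Y$ acts nontrivially on $Q/\Phi(Q)$, where $Q=O_p(H)$; in particular
$$\operatorname{ord}_r(p)\le\operatorname{rank}\big(Q/\Phi(Q)\big)\le v_p.\tag{3}$$

*Proof.* If $r$ divides $|F|$, then $O_r(H)\ne1$. Since $r$ divides $|M|$ exactly once, $O_r(H)$ is a normal Sylow $r$-subgroup of $H$ of order $r$, so it is the only subgroup of order $r$ in $H$ and equals $Y$.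

Suppose $r\nmid|F|$. Since $C_H(F)\le F$, we have $C_Y(F)\le Y\cap F=1$, so $Y$ acts nontrivially on $F$. As $F$ is the direct product of the subgroups $O_p(H)$, the action on some $Q=O_p(H)$ is nontrivial, and $p\ne r$ because $r\nmid|F|$. A standard fact on coprime action says that a group of automorphisms of $Q$ of order prime to $p$ that acts trivially on $Q/\Phi(Q)$ is trivial. So $Y$ acts nontrivially on $Q/\Phi(Q)$, which is a vector space over $\mathbb F_p$ of some dimension $n\le v_p$. Then $r$ divides $|GL_n(p)|=p^{n(n-1)/2}\prod_{i=1}^n(p^i-1)$, so $r\mid p^i-1$ for some $i\le n$, and $\operatorname{ord}_r(p)\le i\le n$. $\square$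

For $r=59$ the arithmetic settles everything.

**Lemma 2.** Let $H\le M$ be soluble and let $X\le H$ have order 59. Then $H\le N_M(X)$.

*Proof.* If not, (3) holds with $r=59$ for some prime $p\neq 59$ dividing $|M|$. The order $\operatorname{ord}_{59}(p)$ divides 58, so it is $1,2,29$ or $58$. Order 1 or 2 means $p\equiv\pm1\pmod{59}$. The integers up to 71 with this property are $1,58,60$, none of which is prime. So $\operatorname{ord}_{59}(p)\ge29$ and $v_p\ge29$. By (F1), $p=2$, since already $v_3=20$. But $59\equiv3\pmod8$, so 2 is a quadratic nonresidue modulo 59, which means $2^{29}\equiv-1$ and rules out order 29. So $\operatorname{ord}_{59}(2)=58>46=v_2$, contradicting (3). $\square$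

Now try the same for $|P|=29$. Let $H\ge P$ be soluble and $F=F(H)$. If $29$ divides $|F|$, then $H\le N_M(P)$. If $59$ divides $|F|$, then $X'=O_{59}(H)$ has order 59 and $H\le N_M(X')$. Suppose neither holds. Then (3) holds for some $p$ different from $29$ and $59$. The order $\operatorname{ord}_{29}(p)$ lies in $\{1,2,4,7,14,28\}$. Checking the primes in turn:

* $p\in\{17,19,23,31,41,47,71\}$, $v_p=1$: the residues modulo 29 are $17,19,23,2,12,18,13$. None is 1, so the order exceeds 1.
* $p=11$, $v_p=2$: $11\not\equiv1$ and $11^2=121\equiv5$, so the order exceeds 2.
* $p=13$, $v_p=3$: $13\not\equiv1$ and $13^2=169\equiv24$, so the order is at least 4.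
* $p=7$, $v_p=6$: $7^2\equiv20$ and $7^4\equiv400\equiv23\ne1$, so the order does not divide 4 and is at least 7.
* $p=5$, $v_p=9$: $5^2\equiv-4$, $5^4\equiv16$, $5^7\equiv16\cdot(-4)\cdot5=-320\equiv-1$. So the order divides 14 but not 7, and it is not 2; it is 14.
* $p=3$, $v_p=20$: $3^4\equiv-6$, $3^7\equiv-6\cdot27\equiv12$, $3^{14}\equiv144\equiv-1$. So the order divides 28 but not 14, and it is not 4; it is 28.
* $p=2$, $v_p=46$: $2^4\equiv16$, $2^7\equiv12$, $2^{14}\equiv144\equiv-1$. In the same way the order is 28.

Every odd prime violates (3). The prime 2 does not, because $28\le46$. This is the exact point where the argument stops, as it did for $7$ acting on a group of order $8$ in $\mathrm{PSL}_2(7)$. No argument about $H$ as an abstract group of order dividing $|M|$ can finish the proof: since 29 divides $2^{28}-1$, the additive group of the field with $2^{28}$ elements, extended by multiplication by an element of order 29, is a soluble group $2^{28}{:}29$ whose order divides $|M|$, and its Fitting subgroup is $2^{28}$. We have to use how a 2-group sits inside $M$.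

We can first pin down the survivor exactly. So let $p=2$ and $Q=O_2(H)$, with $\operatorname{rank}(Q/\Phi(Q))\ge28$. As $|C_M(P)|=87$ is odd, $C_Q(P)=1$, so all orbits of $P$ on $Q^\#$ have length 29 and $|Q|\equiv1\pmod{29}$. As $\operatorname{ord}_{29}(2)=28$, the exponent of $|Q|$ is a multiple of 28. It is at least 28 and at most 46, so $|Q|=2^{28}$. Comparing with $|Q/\Phi(Q)|\ge2^{28}$ gives $\Phi(Q)=1$:
$$Q\ \text{is elementary abelian of rank } 28.\tag{4}$$

If $Q$ contains a 2B-involution $t$, then $Q\le C_M(t)=E.\mathrm{Co}_1$. At most rank 13 of $Q$ fits into $E$, so rank at least 15 must survive in $\mathrm{Co}_1$. We therefore want to know that $\mathrm{Co}_1$ has no elementary abelian subgroup of order $2^{15}$.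

## 5. Elementary abelian 2-subgroups of $\mathrm{Co}_1$

Recall that $\mathrm{Co}_1=\mathrm{Co}_0/\{\pm1\}$, where $\mathrm{Co}_0\le O_{24}(\mathbb R)$ is the automorphism group of the Leech lattice $\Lambda$. The norm of $v$ is $(v,v)$. The lattice $\Lambda$ is even and unimodular, and its minimal norm is 4. For a lattice $L$ of rank $w$, $\det L$ is the determinant of a Gram matrix, and $L^*$ is the dual lattice, the set of vectors in the real span of $L$ whose inner products with $L$ are integers. If $L$ is integral, then $L\subseteq L^*$ and $\det L=|L^*:L|$; unimodular means $L^*=L$. The Hermite constant $\gamma_w$ is the least number such that every lattice of rank $w$ has a nonzero vector of norm at most $\gamma_w(\det L)^{1/w}$. For instance $\gamma_1=1$, since $L=\mathbb Zv$ has $\det L=(v,v)$. We use that $\gamma_w<2$ for $1\le w\le7$ (Conway–Sloane, *Sphere Packings, Lattices and Groups*, Ch. 1).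

**Lemma 3.** Every elementary abelian 2-subgroup $A$ of $\mathrm{Co}_1$ has rank at most 14.

**Step 1: representation theory.** The aim is to bound the rank in terms of how far the preimage of $A$ is from being abelian. Let $\hat A\le\mathrm{Co}_0$ be the full preimage of $A$, and let $Z=Z(\hat A)\ni-1$. For $g,h\in\hat A$ we have $g^2=\pm1$ and $[g,h]=\pm1$. Since commutators are central, $[gh,k]=[g,k][h,k]$. So commutation induces an alternating form on $\hat A/Z$, a vector space over $\mathbb F_2$, and the form is nondegenerate because an element commuting with all of $\hat A$ lies in $Z$. Hence $|\hat A/Z|=2^{2m}$ for some $m\ge0$. The dihedral group $D_8\le O_2(\mathbb R)$ is a small example of such a preimage: $Z=\{\pm1\}$ and $m=1$.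

Let $\psi$ be the character of an irreducible constituent of $\hat A$ on $\mathbb C^{24}$. The element $-1$ acts as the scalar $-1$. If $g\in\hat A\setminus Z$, choose $h\in\hat A$ with $g^h=-g$. Then $\psi(g)=\psi(-g)=-\psi(g)$, so $\psi(g)=0$. On $Z$ the constituent is scalar, so $|\psi(z)|=\psi(1)$. Row orthogonality gives
$$|\hat A|=\sum_{g\in\hat A}|\psi(g)|^2=\psi(1)^2|Z|,\qquad\text{so}\quad\psi(1)=2^m .$$
All constituents have the same degree $2^m$. So $2^m\mid24$, $m\le3$, and there are $24/2^m$ constituents. As $Z$ acts faithfully on $\mathbb C^{24}$ and by scalars on each constituent, it embeds in $(\mathbb C^\times)^{24/2^m}$. A finite subgroup of $(\mathbb C^\times)^k$ needs at most $k$ generators. Since $A/(Z/\{\pm1\})\cong\hat A/Z$ has rank $2m$,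
$$\operatorname{rank}A=2m+\operatorname{rank}(Z/\{\pm1\})\le2m+24/2^m .\tag{5}$$
For $m=1,2,3$ the right side is $14,10,9$, as required. For $m=0$ it is 24, which is useless. Representation theory alone cannot do better there, because the diagonal matrices with entries $\pm1$ in $O_{24}(\mathbb R)$ form an abelian group of rank 24 containing $-1$. What distinguishes $\mathrm{Co}_0$ is that it preserves a lattice without short vectors.

**Step 2: the case $m=0$ as a code.** The aim is to turn an abelian $\hat A$ into a binary code. Let $m=0$, so $\hat A$ is abelian. Then $g\mapsto g^2$ is a homomorphism $\hat A\to\{\pm1\}$. Its kernel $\hat A_0$ is elementary abelian and of index at most 2 in $\hat A$. The elements of $\hat A_0$ are commuting orthogonal involutions (and 1), so they are simultaneously diagonal over $\mathbb R$ in a suitable basis. Reading the diagonal entries $\pm1$ as elements of $\mathbb F_2$ identifies $\hat A_0$ with a binary linear code of length 24, in which the weight of $g$ is $w=\dim\ker(g+1)$.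

**Step 3: nonzero weights are at least 8.** The aim is to use that $\Lambda$ has no vectors of norm less than 4. Let $1\ne g\in\hat A_0$ and
$$\Lambda^-=\{v\in\Lambda:gv=-v\}.$$
In a basis of $\Lambda$ the matrix of $g$ is integral, so $\ker(g+1)$ has a basis of rational vectors, which can be scaled into $\Lambda$. Thus $\Lambda^-$ has rank $w$, and $w\ge1$ because $g\ne1$. If a nonzero integer multiple of $v\in\Lambda$ lies in $\Lambda^-$, then so does $v$; hence $\Lambda/\Lambda^-$ is torsion-free and $\Lambda^-$ is a direct summand of $\Lambda$.

The orthogonal projection of $\mathbb R^{24}$ onto $\ker(g+1)$ is $\operatorname{pr}(v)=(v-gv)/2$. It maps $\Lambda$ onto $(\Lambda^-)^*$. Indeed, for $u\in\Lambda$ and $v\in\Lambda^-$ we have $(\operatorname{pr}(u),v)=(u,v)\in\mathbb Z$, so $\operatorname{pr}(u)\in(\Lambda^-)^*$. Conversely, an element of $(\Lambda^-)^*$ is the same as a homomorphism $f:\Lambda^-\to\mathbb Z$. As $\Lambda^-$ is a direct summand, $f$ extends to $\Lambda\to\mathbb Z$. As $\Lambda$ is unimodular, the extension is $v\mapsto(u,v)$ for some $u\in\Lambda$, so $f$ is represented by $\operatorname{pr}(u)$.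

A small model: let $\mathbb Z^2$ replace $\Lambda$ and let $g$ swap the coordinates. Then $\Lambda^-=\mathbb Z(1,-1)$, its dual is generated by $\frac12(1,-1)=\operatorname{pr}(1,0)$, and the index is 2.

Since $g(v-gv)=gv-v$, the vector $v-gv$ lies in $\Lambda^-$ for every $v\in\Lambda$. Hence $(\Lambda^-)^*\subseteq\frac12\Lambda^-$, and
$$\det\Lambda^-=|(\Lambda^-)^*:\Lambda^-|\le|\tfrac12\Lambda^-:\Lambda^-|=2^w .$$
So $\Lambda^-$ has a nonzero vector of norm at most $\gamma_w(2^w)^{1/w}=2\gamma_w$. This norm is at least 4, so $\gamma_w\ge2$, and therefore $w\ge8$. (For $w=1$ one sees it directly: $\Lambda^-=\mathbb Zv$ would have determinant $(v,v)\le2$.)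

**Step 4: the Hamming bound.** The aim is to convert minimum weight 8 into a bound on $|\hat A_0|$. Two distinct codewords differ in at least 8 places, so the balls of radius 3 around the codewords in $\mathbb F_2^{24}$ are disjoint. A ball has $1+24+276+2024=2325$ elements. Hence $2325\,|\hat A_0|\le2^{24}$. As $2325>2^{11}$, $|\hat A_0|<2^{13}$, and being a power of 2 it is at most $2^{12}$. So $|\hat A|\le2^{13}$ and $\operatorname{rank}A\le12$. Together with (5) for $m=1,2,3$ this proves the lemma. $\square$

## 6. Soluble overgroups of elements of order 29

**Lemma 4.** Let $H\le M$ be soluble and let $P\le H$ have order $29$. Then $H\le N_M(P)$, or $H\le N_M(X')$ for some subgroup $X'$ of order $59$.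

*Proof.* By Section 4, if both conclusions fail, then $Q=O_2(H)$ is elementary abelian of rank 28, as in (4). We rule this out in two steps.

**Step 1: $Q$ contains a 2B-involution.** This gives access to the centralizer that involves $\mathrm{Co}_1$. Suppose that $Q^\#$ consists of 2A-elements, and let $\lambda$ be a nontrivial linear character of $Q$. Since $\sum_{q\in Q^\#}\lambda(q)=-1$ and $\lambda$ is real,
$$\langle\chi|_Q,\lambda\rangle=\frac{1}{2^{28}}\Big(196883+4371\sum_{q\in Q^\#}\lambda(q)\Big)=\frac{196883-4371}{2^{28}}=\frac{192512}{2^{28}} .$$
This lies strictly between 0 and 1, but it should be an integer, a contradiction. So $Q$ contains an involution $t$ in 2B.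

**Step 2: $Q$ is too large for the centralizer of $t$.** This is where Lemma 3 enters. As $Q$ is abelian, $Q\le C_M(t)=E.\mathrm{Co}_1$ with $E=2_+^{1+24}$. The group $Q\cap E$ is an abelian subgroup of $E$, so $|Q\cap E|\le2^{13}$. Hence $QE/E\cong Q/(Q\cap E)$ is an elementary abelian subgroup of $\mathrm{Co}_1$ of rank at least $28-13=15$, contradicting Lemma 3. $\square$

## 7. The ball of radius 2 around an element of order 59

Let $|x|=59$ and $X=\langle x\rangle$.

**Step 1: the neighbors of $x$.** We show
$$B_1(x)=N_M(X)^\# .\tag{6}$$
If $\langle x,y\rangle$ is soluble, then it lies in $N_M(X)$ by Lemma 2. Conversely $N_M(X)$ is soluble.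

**Step 2: the neighbors of neighbors.** We show
$$B_2(x)=\bigcup_{P}\Big(N_M(P)^\#\cup\bigcup_{X':\,P\le N_M(X')}N_M(X')^\#\Big),\tag{7}$$
where $P$ runs over the $59$ subgroups of order $29$ in $N_M(X)$ and $X'$ over subgroups of order $59$. Let $b\in B_2(x)$. Then $\langle a,b\rangle$ is soluble for some $a\in N_M(X)^\#$ (with $a=b$ allowed). If $|a|=59$, then $\langle a\rangle=X$ and $b\in N_M(X)$ by Lemma 2; this set occurs in (7) with $X'=X$. If $|a|=29$, put $P=\langle a\rangle$. By Lemma 4 applied to $\langle a,b\rangle$, either $b\in N_M(P)$, or $\langle a,b\rangle\le N_M(X')$ for some $X'$ of order 59, and then $P\le N_M(X')$. So the left side of (7) is contained in the right. Conversely, let $b$ be in the right side, and let $a$ generate the corresponding $P$, so $a\in B_1(x)$. Then $\langle a,b\rangle$ lies in $N_M(P)$ or in $N_M(X')$, and both are soluble.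

**Step 3: counting.** We bound $|B_2(x)|$. First, each $P$ of order 29 lies in exactly 84 of the groups $N_M(X')$. The subgroups of order 29 are conjugate, so this number $n$ does not depend on $P$. Count pairs $(P,X')$ with $P\le N_M(X')$. There are $|M|/2436$ choices of $P$, there are $|M|/1711$ choices of $X'$, and each $N_M(X')$ contains 59 subgroups of order 29. So
$$\frac{|M|}{2436}\,n=\frac{|M|}{1711}\cdot59,\qquad n=\frac{59\cdot2436}{59\cdot 29}=84 .$$
Therefore
$$|B_2(x)|\le59\,(2435+84\cdot1710)=59\cdot146075=8618425<10^7.\tag{8}$$

## 8. Two random balls are disjoint: proof of Theorem A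

**Step 1: upper bound.** The bound $d_{\mathcal S}(M)\le5$ is the general bound of Section 2. For the pairs in question it can be seen directly, by the walk of Section 1. Pick $a\in N_M(X)$ of order 29 and an involution $t\in N_M(\langle a\rangle)$, which exists because $|N_M(\langle a\rangle)|=2436$ is even. Then $x\sim a\sim t$, because $\langle x,a\rangle\le N_M(X)$ and $\langle a,t\rangle\le N_M(\langle a\rangle)$ are soluble. Conjugating, $x^g\sim a^g\sim t^g$ for every $g\in M$. Finally $\langle t,t^g\rangle$ is dihedral or of order 2, so $d(t,t^g)\le1$. Altogether
$$d(x,x^g)\le5\quad\text{for all }g\in M,\qquad d(x,t)\le2 .\tag{9}$$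

**Step 2: reduction to elements of prime order.** This lets us use the class sizes (2). Suppose $d(x,x^g)\le4$. By (1) there is $b\in B_2(x)\cap B_2(x)^g$. Every nontrivial power $b^k$ also lies in this intersection: if $a\in B_1(x)$ and $\langle a,b\rangle$ is soluble, so is its subgroup $\langle a,b^k\rangle$, and the same works with $x^g$ in place of $x$. So we may take $b$ of prime order. By (7) this prime divides $2436\cdot1711$, so it is one of $2,3,7,29,59$.

**Step 3: probability.** We show that for most $g$ there is no such $b$. Let $g\in M$ be uniformly random. For $b,c\in B_2(x)$ of prime order, $\Pr(c^g=b)$ is 0 if $b,c$ are not conjugate; otherwise the suitable $g$ form a coset of $C_M(c)$, and the probability is $1/|b^M|$. By (2) it is at most $1/(9.7\cdot10^{19})$. Summing over all pairs $(b,c)$ and using (8),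
$$\Pr\big(d(x,x^g)\le4\big)\le\frac{|B_2(x)|^2}{9.7\cdot10^{19}}<\frac{10^{14}}{9.7\cdot10^{19}}<2\cdot10^{-6}<1 .$$
So for all but a proportion less than $2\cdot10^{-6}$ of the elements $g$ we have $d(x,x^g)\ge5$, and then $d(x,x^g)=5$ by (9). Hence $d_{\mathcal S}(M)=5$. $\blacksquare$

## 9. Groups with quotient $M$ modulo the radical: Theorem B(1)

The aim is to show that passing from $G$ to $G/R(G)$ does not change distances between vertices with different images. Let $\pi:G\to G/R(G)\cong M$. An element $x\in G$ is a vertex of $\Gamma_{\mathcal S}(G)$ exactly when $\pi(x)\ne1$. The kernel of $\pi$ on $\langle x,y\rangle$ is $\langle x,y\rangle\cap R(G)$, which is soluble. So $\langle x,y\rangle$ is soluble if and only if $\langle\pi(x),\pi(y)\rangle$ is.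

Consequently a walk in $\Gamma_{\mathcal S}(G)$ maps to a walk in $\Gamma_{\mathcal S}(M)$, possibly with repeated consecutive vertices. Conversely, given a walk in $\Gamma_{\mathcal S}(M)$, any choice of preimages of its vertices is a walk in $\Gamma_{\mathcal S}(G)$. So if $\pi(x)\ne\pi(y)$, then $x$ and $y$ have the same distance as their images. If $\pi(x)=\pi(y)$ and $x\ne y$, then $\langle\pi(x),\pi(y)\rangle$ is cyclic, so $x\sim y$. Hence $d_{\mathcal S}(G)=d_{\mathcal S}(M)=5$.

For $G=M\times S$ with $S$ finite soluble, $S$ is a soluble normal subgroup and $G/S\cong M$ has trivial soluble radical, so $R(G)=S$ and $G/R(G)\cong M$. $\square$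

## 10. Counting subgroups instead of elements: Theorem B(2)

The estimate of Section 8 counted elements and compared every class with the smallest possible class. Most of the elements counted in (8) have order 29 or 59, and their classes are vastly larger than (2). So we treat each prime separately. It is also more economical to count subgroups. Let $N_p$ be the number of subgroups of order $p$ contained in $B_2(x)\cup\{1\}$.

**Step 1: the centralizer of $P$.** This prepares the counts inside $N_M(P)$. Fix $P\le N_M(X)$ of order 29. We saw that $C_M(P)$ is abelian of order 87, so it is cyclic, $C_M(P)=P\times D$ with $|D|=3$. Here $D$ is characteristic in $C_M(P)$, hence normal in $N_M(P)$.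

**Step 2: $N_{59}=4898$.** We count the groups $X'$ that occur in (7). Since $59\nmid|N_M(P)|$ and $X'$ is the only subgroup of order 59 of $N_M(X')$, the subgroups of order 59 in $B_2(x)\cup\{1\}$ are exactly these $X'$. One of them is $X$. For each of the 59 subgroups $P$ there are 83 others. No $X'\ne X$ is counted for two different $P$: two distinct subgroups of order 29 in $N_M(X)\cap N_M(X')$ would generate a group containing both $X$ and $X'$, but it lies in $N_M(X)$, which has only one subgroup of order 59. So $N_{59}=1+59\cdot83=4898$.

**Step 3: $N_{29}\le288982$.** The only subgroup of order 29 in $N_M(P)$ is $P$, which lies in $N_M(X)$. So every subgroup of order 29 in $B_2(x)\cup\{1\}$ lies in one of the 4898 groups $N_M(X')$, and each has 59 of them. Thus $N_{29}\le59\cdot4898=288982$.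

For $p=2,3,7$ we have $p\nmid1711$, so every subgroup of order $p$ in $B_2(x)\cup\{1\}$ lies in some $N_M(P)$, with 59 choices for $P$.

**Step 4: $N_2\le1711$, and the involutions are all in 2B.** The point of identifying the class is that the 2B-centralizer is much smaller than $2.B$. A Sylow 2-subgroup of $N_M(P)$ has order 4 and meets $C_M(P)$ trivially, so it embeds in $N_M(P)/C_M(P)$ and is cyclic of order 4. An involution $t\in N_M(P)$ is therefore a square $s^2$ with $s\in N_M(P)$. It is not in $C_M(P)$, so it induces the unique involution of $\mathrm{Aut}(P)$, which is inversion. It centralizes $D$, because $|\mathrm{Aut}(D)|=2$ and $t=s^2$. Since $N_M(P)/C_M(P)$ is cyclic, it has a unique involution, so all involutions of $N_M(P)$ lie in the coset $tC_M(P)$. For $u\in P$ and $v\in D$,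
$$(tuv)^2=(tut)(tvt)\,uv=u^{-1}v\,uv=v^2 ,$$
and this is 1 only for $v=1$. So the involutions of $N_M(P)$ are the 29 elements of $tP$. They are conjugate under $P$: for $w\in P$ we have $w^{-1}tw=t(tw^{-1}t)w=tw^2$, and $w^2$ runs over $P$. Hence $N_2\le59\cdot29=1711$. The groups $N_M(P)$ are conjugate in $M$, so all these involutions are conjugate in $M$.

For $u\in P^\#$ the product of the involutions $t$ and $tu$ is $t\cdot tu=u$, of order 29. But the product of two 2A-involutions of $M$ has order at most 6 (the 6-transposition property; see J. H. Conway, *A simple construction for the Fischer–Griess monster group*, Invent. Math. 79 (1985)). So these involutions lie in 2B.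

**Step 5: $N_3\le59$.** The group $D$ is a normal Sylow 3-subgroup of $N_M(P)$, so it is the only subgroup of order 3 there.

**Step 6: $N_7\le1711$.** Let $K$ be a Sylow 7-subgroup of $N_M(P)$; it has order 7. The subgroup $C_M(P)K$ is normal in $N_M(P)$, because the quotient $N_M(P)/C_M(P)$ is cyclic, so it contains all Sylow 7-subgroups. Now $K$ centralizes $D$, as $|\mathrm{Aut}(D)|=2$, and $K$ acts nontrivially on $P$, as $7\nmid87$. So $C_M(P)K=(P{:}K)\times D$, with $P{:}K$ a Frobenius group. The Sylow 7-subgroups are those of $P{:}K$, and there are 29. Thus $N_7\le59\cdot29=1711$.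

**Step 7: probability.** We repeat Step 3 of Section 8 with subgroups. If $d(x,x^g)\le4$, then, as shown there, some $b$ of prime order $p\in\{2,3,7,29,59\}$ lies in $B_2(x)\cap B_2(x)^g$ together with its nontrivial powers. So there are subgroups $A,A_1$ of order $p$ in $B_2(x)\cup\{1\}$ with $A^g=A_1=\langle b\rangle$. For given $A,A_1$ the elements $g$ with $A^g=A_1$ form the empty set or a coset of $N_M(A)$. So $\Pr(A^g=A_1)$ is 0 or $|N_M(A)|/|M|$, and $|N_M(A)|\le(p-1)|C_M(A)|$. Hence $\Pr(d(x,x^g)\le4)$ is at most the sum over $p$ of $N_p^2$ times a bound for $|N_M(A)|/|M|$. We use $|M|>8\cdot10^{53}$, $|\mathrm{Co}_1|\approx4.158\cdot10^{18}$, $|\mathrm{Fi}_{24}'|\approx1.2552\cdot10^{24}$, $|\mathrm{He}|\approx4.03\cdot10^{9}$. For $p=2$ the centralizer is that of a 2B-involution, for $p=3,7$ we take the largest centralizer in (F3), and for $p=29,59$ we use the exact normalizers.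

| $p$ | bound |
|---|---|
| $2$ | $1711^2\cdot2^{25}\lvert\mathrm{Co}_1\rvert/\lvert M\rvert<1711^2\cdot1.4\cdot10^{26}/(8\cdot 10^{53})<5.2\cdot10^{-22}$ |
| $3$ | $59^2\cdot2\cdot3\lvert\mathrm{Fi}_{24}'\rvert/\lvert M\rvert<59^2\cdot 7.6\cdot10^{24}/(8\cdot10^{53})<10^{-25}$ |
| $7$ | $1711^2\cdot6\cdot7\lvert\mathrm{He}\rvert/\lvert M\rvert<1711^2\cdot2\cdot10^{11}/(8\cdot10^{53})<10^{-35}$ |
| $29$ | $288982^2\cdot2436/\lvert M\rvert<10^{-39}$ |
| $59$ | $4898^2\cdot1711/\lvert M\rvert<10^{-43}$ |

The sum is less than $10^{-21}$. By (9), $d(x,x^g)\le5$ for all $g$. $\square$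

## 11. Vertices at distance 5 from $x$ avoid all involutions: Theorem B(3)

The aim is to use once more that involutions are pairwise equal or adjacent. Let $|x|=59$ and $d(x,v)=5$. By (9) there is an involution $s$ with $d(x,s)\le2$. Suppose that $\langle v,t\rangle$ is soluble for some involution $t\in M$, so that $d(t,v)\le1$. As $\langle s,t\rangle$ is dihedral or of order 2, $d(s,t)\le1$. Then
$$d(x,v)\le d(x,s)+d(s,t)+d(t,v)\le2+1+1=4,$$
a contradiction. So $\langle v,t\rangle$ is insoluble for every involution $t$.

If $v$ had even order, some power of $v$ would be an involution $t$, which lies in $N_M(\langle v\rangle)$. If $|N_M(\langle v\rangle)|$ were even, some involution $t$ would lie in $N_M(\langle v\rangle)$. In either case $\langle v,t\rangle=\langle v\rangle\langle t\rangle$ has the cyclic normal subgroup $\langle v\rangle$ with cyclic quotient, so it is soluble, which has just been excluded. Hence $v$ has odd order and $|N_M(\langle v\rangle)|$ is odd. $\blacksquare$
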